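\title{A non-Gaussian ergodic process with continuous spectral measure on an independent compact set}

\begin{abstract}
Let $T$ be an ergodic automorphism of a standard probability space and let $f\neq0$ be square integrable. We show that the process $(f\circ T^n)_{n\in\mathbb Z}$ need not be Gaussian when the spectral measure of $f$ is continuous and concentrated on an independent compact subset of the circle. In the counterexample $f$ lies in $L^{p_0}$ with $p_0=800/399>2$, and $|f|$ is as close to $1$ in $L^{p_0}$ as we wish. The process is a limit of trigonometric polynomials sampled along rotations of tori of growing dimension, and each step destroys linear relations between the frequencies of the previous step by a truncation that is small in $L^{p_0}$. As a complement, we prove that the process is Gaussian as soon as $f$ has finite moments of all orders, with no condition on their growth.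
\end{abstract}

\section{Introduction}

\subsection{The problem}

Let $T$ be an ergodic measure-preserving automorphism of a standard probability space $(\Omega,\mathcal B,\mu)$, and let $L^2(\mu)$ be the Hilbert space of complex-valued square-integrable functions. We write the circle additively, $\mathbb T=\mathbb R/\mathbb Z$, put $e(x)=e^{2\pi ix}$, and write $\mathbb E$ for the integral with respect to the probability measure at hand. The \emph{spectral measure} of $f\in L^2(\mu)$ is the finite positive Borel measure $\sigma_f$ on $\mathbb T$ with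
\[
\int_{\mathbb T}e(nx)\,d\sigma_f(x)=\langle f\circ T^n,f\rangle\qquad(n\in\mathbb Z).
\]
(The opposite sign convention replaces $\sigma_f$ by its image under $x\mapsto-x$; every notion below is invariant under this reflection.) A measure on $\mathbb T$ is \emph{continuous} if it has no atoms, and it is \emph{concentrated on}, or \emph{carried by}, a Borel set if the complement of that set is null.

A process $(g_n)_{n\in\mathbb Z}$ of complex-valued functions is \emph{Gaussian} if every finite real linear combination of the functions $\operatorname{Re}g_n$, $\operatorname{Im}g_n$ is a real Gaussian random variable, possibly of variance $0$. It is \emph{centered} if $\mathbb Eg_n=0$ for all $n$, and \emph{circular} if $(\omega g_n)_{n\in\mathbb Z}$ has the law of $(g_n)_{n\in\mathbb Z}$ whenever $|\omega|=1$.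

The measure $\sigma_f$ records only the covariances of the stationary process $(f\circ T^n)$. The question is whether the arithmetic of the set that carries $\sigma_f$ can force the whole law of the process. Three conditions express that a set $K\subset\mathbb T$ is arithmetically thin.
\begin{itemize}
\item $K$ is \emph{independent} if for distinct $x_1,\dots,x_n\in K$ and integers $k_1,\dots,k_n$, the equality $\sum k_ix_i=0$ implies $k_1x_1=\dots=k_nx_n=0$. We say \emph{strongly independent} if it implies $k_1=\dots=k_n=0$. The difference is that an independent set may contain points of finite order, as $\{\frac12,\alpha\}$ does for irrational $\alpha$.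
\item A closed set $K$ is a \emph{Kronecker set} if every continuous function of modulus one on $K$ is a uniform limit of characters $x\mapsto e(nx)$.
\item A closed set $K$ is a \emph{Helson set} with constant $\alpha\in(0,1]$ if $\sup_n|\int e(nx)\,d\sigma(x)|\ge\alpha\|\sigma\|$ for every complex Borel measure $\sigma$ on $K$.
\end{itemize}
A Kronecker set has the other two properties. It is strongly independent, because a relation $\sum k_ix_i=0$ gives $\prod\varphi(x_i)^{k_i}=1$ for characters $\varphi$ and hence for their limits, while a continuous function of modulus one can take any prescribed values of modulus one at the points $x_i$. It is a Helson set with constant $1$, because $d|\sigma|=e(\psi)\,d\sigma$ with $\psi$ real, bounded and Borel, and $\psi$ is a limit in $L^1(|\sigma|)$ of continuous real functions.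

The following results are known. In each of them $f\neq0$ and $\sigma_f$ is continuous, and the conclusion is that $(f\circ T^n)_{n\in\mathbb Z}$ is Gaussian.
\begin{itemize}
\item (Foia\c{s}--Str\u{a}til\u{a}) $f\in L^2(\mu)$ and $\sigma_f$ is supported by a Kronecker set.
\item (Parreau) $f\in L^2(\mu)$ and $\sigma_f$ is concentrated on an independent Helson set.
\item (Parreau) $f\in\bigcap_{2\le p<\infty}L^p(\mu)$ with $\sum_{p\ge2}1/\|f\|_p=+\infty$, and $\sigma_f$ is concentrated on an independent compact set.
\end{itemize}
The second result asks nothing of $f$ beyond square integrability, and the third asks nothing of the set beyond independence and compactness. The problem posed in \cite{ncu} is whether both extra assumptions can be dropped at once.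

\medskip
\noindent\textbf{Problem.} \emph{Let $f\in L^2(\mu)$ be non-zero, with $\sigma_f$ continuous and concentrated on an independent compact set. Is $(f\circ T^n)_{n\in\mathbb Z}$ a Gaussian process?}

\subsection{Results}

The answer is no. Throughout the paper $p_0=800/399>2$.

\begin{theorem}\label{thm:counter}
For every $\varepsilon\in(0,\frac14]$ there are an ergodic automorphism $T$ of a standard probability space, a function $f\in L^{p_0}$ and a compact set $K\subset\mathbb T$ such that
\begin{itemize}
\item[(1)] $K$ is strongly independent;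
\item[(2)] $\sigma_f$ is continuous, non-zero and concentrated on $K$;
\item[(3)] $\big\||f|-1\big\|_{p_0}\le\varepsilon$.
\end{itemize}
The process $(f\circ T^n)_{n\in\mathbb Z}$ is not Gaussian.
\end{theorem}

The second theorem is a complement and is not used in the proof of the first. It removes the growth condition from the third result quoted above.

\begin{theorem}\label{thm:moments}
If $T$ is ergodic, $0\ne f\in\bigcap_{p<\infty}L^p(\mu)$, and $\sigma_f$ is continuous and concentrated on an independent compact set, then $(f\circ T^n)_{n\in\mathbb Z}$ is a centered circular Gaussian process.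
\end{theorem}

Thus the function $f$ of Theorem~\ref{thm:counter} fails to lie in $L^p$ for some finite $p$, and by Parreau's result on Helson sets the set $K$ is not a Helson set. What happens when $f$ lies in $L^p$ only for a range of exponents $p$ between $p_0$ and $\infty$ is not determined here.

\subsection{Why one expects a Gaussian process}\label{sec:guess}

Consider first a spectral measure with finitely many atoms. Let $f=f_1+\dots+f_r$ with $f_j\neq0$ and $f_j\circ T=e(x_j)f_j$, where $\{x_1,\dots,x_r\}$ is strongly independent. The function $|f_j|$ is invariant, hence equal to a constant $c_j$ by ergodicity, and $\sigma_f=\sum c_j^2\delta_{x_j}$. For integers $k_j$, not all zero, $\prod(f_j/c_j)^{k_j}$ is an eigenfunction with eigenvalue $e(\sum k_jx_j)\ne1$, so it has mean zero. These are the Fourier coefficients of Haar measure on the $r$-torus. Hence $f_1,\dots,f_r$ are independent random variables, and $f_j$ is uniform on the circle of radius $c_j$. If all $c_j$ are small compared to $\|f\|_2$, the central limit theorem says that $f$ is nearly Gaussian. A continuous spectral measure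 looks like the limiting case of infinitely many, infinitely small atoms, and one would guess that $f$ is then exactly Gaussian.

The argument multiplies spectral pieces of $f$ with each other. For eigenfunctions this costs nothing, since they are bounded. In the continuous case the pieces are only as integrable as $f$. If $f$ has all moments, products of pieces are in $L^2$, their spectral measures are carried by sumsets, and the argument can be completed; this is the proof of Theorem~\ref{thm:moments} in Section~\ref{sec:moments}. If $f$ is barely better than square integrable, a product of pieces has no spectral measure, and Theorem~\ref{thm:counter} exploits this gap.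

\begin{remark}
The other hypotheses of Theorem~\ref{thm:moments} cannot be dropped either. \emph{Continuity:} for $f(s)=e(s)$ and an irrational rotation $s\mapsto s+\alpha$ we have $\sigma_f=\delta_\alpha$ and $|f|=1$. \emph{Independence:} for independent random signs $(f\circ T^n)$ the spectral measure is Lebesgue measure. \emph{Ergodicity:} let $\sigma$ be the measure $\sigma_f$ of Theorem~\ref{thm:counter}, let $(Z_n)$ be a centered circular Gaussian stationary process with spectral measure $\sigma$, and let $\theta$ be independent of it and uniform on $\{1,2\}$. Then $(\theta Z_n)$ has all moments and spectral measure $\frac52\sigma$. With $v=\mathbb E(\operatorname{Re}Z_0)^2$, the centered variable $\operatorname{Re}\theta Z_0$ has variance $\frac52v$ and fourth moment $3\cdot\frac{17}2v^2\ne3(\frac52v)^2$, so it is not Gaussian.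
\end{remark}

\subsection{Conventions and outline}

Tori carry Haar probability measure. For a function $u$ on $\mathbb T^n$ and $\xi\in\mathbb Z^n$, $\hat u(\xi)$ is the coefficient of $e(\langle\xi,t\rangle)$ in the Fourier series of $u$, and $|\xi|_0$ is the number of non-zero coordinates of $\xi$. Section~\ref{sec:model} explains the construction and works out the smallest case. Sections~\ref{sec:trunc} and~\ref{sec:step} prove the analytic and the combinatorial half of one step, Section~\ref{sec:construction} iterates the step, and Section~\ref{sec:verif} proves Theorem~\ref{thm:counter}. Section~\ref{sec:moments} can be read independently.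

\section{Splitting atoms and destroying a relation}\label{sec:model}

\subsection{The strategy}

Start from $F_0(s)=e(s)$ and an irrational rotation of $\mathbb T$. The system is ergodic, $|F_0|=1$, and the spectral measure is one atom at an irrational point. Only continuity fails. We want to split this atom again and again while changing the law of the function very little.

Let $F(s)=\sum_{\lambda\in\Lambda}c_\lambda e(\langle\lambda,s\rangle)$ be a trigonometric polynomial on $\mathbb T^d$, sampled along the rotation by $\alpha$. Its spectral measure has atoms at the points $\langle\lambda,\alpha\rangle$. Add variables $t\in\mathbb T^N$, choose a continuous map $\Phi:\mathbb T^N\to\mathbb R^d$, and put $\pi(s,t)=s+\Phi(t)$ modulo $\mathbb Z^d$. For each fixed $t$ the map $s\mapsto s+\Phi(t)$ is a translation, so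
\begin{equation}\label{eq:haar}
\pi\text{ maps Haar measure of }\mathbb T^{d+N}\text{ to Haar measure of }\mathbb T^d,
\end{equation}
and $F\circ\pi$ has the same law as $F$. Moreover
\begin{equation}\label{eq:Fpi}
F\circ\pi(s,t)=\sum_{\lambda\in\Lambda}c_\lambda\,e(\langle\lambda,s\rangle)\,u_\lambda(t),\qquad u_\lambda(t)=e(\langle\lambda,\Phi(t)\rangle).
\end{equation}
Sample $F\circ\pi$ along the rotation by $(\alpha,\beta)$ with $\beta$ very small. For a long time $t$ hardly moves, so the new process follows the old one. Expanding $u_\lambda$ in a Fourier series, we see that the atom at $\langle\lambda,\alpha\rangle$ has been replaced by a cloud of smaller atoms at the nearby points $\langle\lambda,\alpha\rangle+\langle\xi,\beta\rangle$. We call $(\lambda,\xi)$ a \emph{child} of $\lambda$. For generic $(\alpha,\beta)$ the integer relations between these points of $\mathbb T$ are the integer relations between the vectors $(\lambda,\xi)$.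

Relations cannot be avoided at any finite stage: by Section~\ref{sec:guess}, small coefficients and strongly independent frequencies would make the function nearly Gaussian. Already the children $(1,l)$, $l\in\mathbb Z$, of the first frequency $1$ satisfy $(1,-1)-2(1,0)+(1,1)=0$. But independence of the limit set $K$ concerns finitely many fixed points, and from some stage on these points have distinct ancestors. A relation between vectors with distinct parents projects to a relation between the parents. So it is enough that relations of one stage are not inherited by the children; the new relations, which involve two children of one parent, do no harm.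

\subsection{The building block}

For $\tau\in\mathbb R$ and $t\in\mathbb T$ let
\[
g_\tau(t)=e(\tau\cos2\pi t),\qquad J(\tau)=\int g_\tau,\qquad h_\tau=g_\tau-J(\tau),\qquad\rho(\tau)=\|h_\tau\|_2^2 .
\]
Since $g_\tau(t+\frac12)=\overline{g_\tau(t)}=g_{-\tau}(t)$, the number $J(\tau)$ is real and $J(-\tau)=J(\tau)$. Since $|g_\tau|=1$, Parseval's identity gives $\rho(\tau)=1-J(\tau)^2=\sum_{l\ne0}|\hat g_\tau(l)|^2$. From $g_\tau(t)=1+2\pi i\tau\cos2\pi t+O(\tau^2)$, uniformly in $t$, we get $h_\tau(t)=2\pi i\tau\cos2\pi t+O(\tau^2)$, and so
\begin{equation}\label{eq:rho}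
\rho(\tau)/\tau^2\longrightarrow4\pi^2\int\cos^2(2\pi t)\,dt=2\pi^2\qquad(\tau\to0).
\end{equation}
Also $|h_\tau|\le\sup_{t,t'}|g_\tau(t)-g_\tau(t')|\le4\pi|\tau|$. Fix $\tau_0=1/(32\pi)$. For $\tau\neq0$ the function $g_\tau$ is not constant, so
\begin{equation}\label{eq:small}
|h_\tau|\le\tfrac18\quad\text{and}\quad0<\rho(\tau)\le\tfrac1{64}\qquad\text{for }0<|\tau|\le\tau_0 .
\end{equation}

Let $u_{\tau,n}(t)=\prod_{i=1}^ng_\tau(t_i)$ on $\mathbb T^n$. The numbers $|\hat u_{\tau,n}(\xi)|^2=\prod_i|\hat g_\tau(\xi_i)|^2$ form a product probability measure on $\mathbb Z^n$, under which each coordinate is non-zero with probability $\rho(\tau)$. Therefore $|\xi|_0$ has a binomial law: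
\begin{equation}\label{eq:binomial}
\sum_{|\xi|_0=k}|\hat u_{\tau,n}(\xi)|^2=\binom nk\rho(\tau)^k(1-\rho(\tau))^{n-k}.
\end{equation}
For large $n$ almost all the Fourier mass of $u_{\tau,n}$ lies in the \emph{window}
\begin{equation}\label{eq:window}
\big||\xi|_0-n\rho(\tau)\big|\le\tfrac14n\rho(\tau).
\end{equation}
Two facts are now in tension. The position $n\rho(\tau)\approx2\pi^2\tau^2n$ of the window is quadratic in $\tau$, while $|\xi|_0$ is subadditive in $\xi$. The construction rests on this.

\subsection{Three frequencies in arithmetic progression}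

Let $d=2$ and $\lambda_j=(1,j)$ for $j=-1,0,1$, with the relation $\lambda_1+\lambda_{-1}=2\lambda_0$. Take $\Phi(t)=a\,(1,2)\sum_{i=1}^n\cos2\pi t_i$ with $a>0$. Since $\langle\lambda_j,(1,2)\rangle=1+2j$, the functions in \eqref{eq:Fpi} are
\[
u_{-1}=u_{-a,n},\qquad u_0=u_{a,n},\qquad u_1=u_{3a,n}.
\]
By \eqref{eq:rho} we can choose $a\le\tau_0/3$ with $\rho(3a)\ge6\rho$, where $\rho=\rho(a)=\rho(-a)$.

Children $(\lambda_j,\xi_j)$ inherit the relation if $\xi_1=2\xi_0-\xi_{-1}$. For $F\circ\pi$ itself this happens, for instance with all $\xi_j=0$. Now keep only the Fourier coefficients of $u_j$ in its window, and call the result $v_j$. A non-zero coordinate of $2\xi_0-\xi_{-1}$ is a non-zero coordinate of $\xi_0$ or of $\xi_{-1}$, so an inherited relation would give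
\[
\tfrac92n\rho\le\tfrac34n\rho(3a)\le|\xi_1|_0\le|\xi_0|_0+|\xi_{-1}|_0\le\tfrac52n\rho,
\]
which is false. The relation is destroyed. The price in $L^2$ is small: a binomial variable has variance at most its mean, so \eqref{eq:binomial} and Chebyshev's inequality give $\|u_j-v_j\|_2^2\le16/(n\rho)$.

The same example shows that the price cannot be small in $L^4$. Let $v_j$ be any trigonometric polynomials with frequencies in the three windows. The equation $\xi_1+\xi_{-1}=\xi_0+\xi_0'$ would give $\frac92n\rho\le|\xi_1|_0\le3\cdot\frac54n\rho$, so it has no solution in the windows, and $\int v_1v_{-1}\bar v_0^{\,2}=0$. On the other hand $u_1u_{-1}\bar u_0^{\,2}=1$. If $\|u_j-v_j\|_4\le\eta$ for all $j$, we write $v_j=u_j+(v_j-u_j)$, expand, and apply H\"older's inequality to find $1\le(1+\eta)^4-1$. So $\eta\ge2^{1/4}-1$. The exponent $p_0$ comes from interpolating between an exponentially small $L^2$ error and an at most exponentially large $L^4$ error.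

\section{Truncation to the window}\label{sec:trunc}

We recall three standard facts. \emph{Fej\'er's theorem:} for $h$ continuous on $\mathbb T$ the polynomials $h_R(t)=\sum_{|l|<R}(1-|l|/R)\hat h(l)e(lt)$ converge to $h$ uniformly; note that $|\hat h_R|\le|\hat h|$. \emph{Chernoff's bound:} if $B$ is binomial with parameters $n,\rho$ and $0<\delta<1$, then $\Pr(|B-n\rho|>\delta n\rho)\le2e^{-\delta^2n\rho/3}$. \emph{Interpolation:} H\"older's inequality gives
\begin{equation}\label{eq:interp}
\|\varphi\|_p\le\|\varphi\|_{q}^{1-\vartheta}\|\varphi\|_{q'}^{\vartheta}\qquad\text{if }\ \frac1p=\frac{1-\vartheta}q+\frac\vartheta{q'},\quad0\le\vartheta\le1 .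
\end{equation}

\begin{lemma}\label{lem:trunc}
Let $\eta>0$ and $u=u_{\tau,n}$.
\begin{itemize}
\item[(a)] For all $\tau\in\mathbb R$ and $n\ge1$ there is a trigonometric polynomial $v$ on $\mathbb T^n$ with $\|u-v\|_{p_0}\le\eta$ and $|\hat v(\xi)|\le|\hat u(\xi)|$ for all $\xi$.
\item[(b)] If $0<|\tau|\le\tau_0$, there is $n_0(\tau,\eta)$ such that for $n\ge n_0(\tau,\eta)$ one can moreover require that every $\xi$ with $\hat v(\xi)\ne0$ lies in the window \eqref{eq:window}.
\end{itemize}
\end{lemma}

\begin{proof}
Write $J,h,\rho$ for $J(\tau),h_\tau,\rho(\tau)$. Expanding $u=\prod_i(J+h(t_i))$ gives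
\[
u=\sum_{k=0}^nW_k,\qquad W_k=J^{n-k}\sum_{|A|=k}\ \prod_{i\in A}h(t_i),
\]
where $A$ runs over subsets of $\{1,\dots,n\}$. Since $\hat h(0)=0$, the function $W_k$ is the part of the Fourier series of $u$ with $|\xi|_0=k$, and for such $\xi$ we have $\hat u(\xi)=J^{n-k}\prod_{\xi_i\ne0}\hat h(\xi_i)$.

(a) Take $v=\prod_i(J+h_R(t_i))$ with $R$ large. It tends to $u$ uniformly as $R\to\infty$, and since $\hat h_R(0)=0$ its coefficients are given by the same formula with $\hat h_R$ in place of $\hat h$.

(b) Let $V$ be the sum of the $W_k$ with $|k-n\rho|\le\frac14n\rho$.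

\emph{The $L^2$ error.} By \eqref{eq:binomial} and Chernoff's bound with $\delta=\frac14$, we have $\|u-V\|_2^2\le2e^{-n\rho/48}$.

\emph{The $L^4$ error.} The $L^4$ norm of a product of functions of separate variables is the product of the norms, but $W_k$ is not a product. We write it as an average of products. For $|z|=1$ we have $\prod_i(J+zh(t_i))=\sum_kz^kW_k$, so $W_k$ is the average over the circle $|z|=1$ of $z^{-k}\prod_i(J+zh(t_i))$. Put $w=zh$. Then
\begin{align*}
|J+w|^4&=(J^2+2J\operatorname{Re}w+|w|^2)^2\\
&=J^4+4J^3\operatorname{Re}w+4J^2(\operatorname{Re}w)^2+2J^2|w|^2+4J|w|^2\operatorname{Re}w+|w|^4 .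
\end{align*}
We integrate, using $\int w=0$, $\int|w|^2=\rho$, $J^2=1-\rho$, and $|w|\le\frac18$ from \eqref{eq:small}:
\[
\int|J+w|^4\le(1-\rho)^2+6(1-\rho)\rho+\tfrac48\rho+\tfrac1{64}\rho\le1+5\rho .
\]
Hence $\|W_k\|_4\le(1+5\rho)^{n/4}\le e^{5n\rho/4}$ for every $k$, and $\|u-V\|_4\le(n+1)e^{5n\rho/4}$.

\emph{Interpolation.} With $\vartheta=\frac1{200}$ we have $\frac{1-\vartheta}2+\frac\vartheta4=\frac{399}{800}=\frac1{p_0}$, so \eqref{eq:interp} gives
\[
\|u-V\|_{p_0}\le\sqrt2\,(n+1)^{1/200}\exp\Big(-\frac{199}{200}\cdot\frac{n\rho}{96}+\frac{n\rho}{160}\Big).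
\]
Since $\frac{199}{19200}>\frac{120}{19200}=\frac1{160}$ and $\rho>0$, the right side tends to $0$ as $n\to\infty$. Choose $n_0$ so that it is at most $\eta/2$ for $n\ge n_0$. For such $n$ replace $h$ by $h_R$ in the definition of $V$, with $R$ so large that the resulting polynomial $v$ is uniformly within $\eta/2$ of $V$. Then $\hat v(\xi)=J^{n-k}\prod_{\xi_i\ne0}\hat h_R(\xi_i)$ if $k=|\xi|_0$ is in the window, and $\hat v(\xi)=0$ otherwise.
\end{proof}

The value of $p_0$ enters the paper only here. Elsewhere we use only $2\le p_0<\infty$, so a reader who wants a counterexample in $L^2$ may read $2$ for $p_0$ and use Chebyshev's inequality as in Section~\ref{sec:model}.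

\section{One step of the construction}\label{sec:step}

\subsection{Circuits}

All frequencies in the construction descend from the frequency $1$ of $F_0$, so they have first coordinate $1$. Let $\Lambda\subset\{1\}\times\mathbb Z^{d-1}$ be finite (for $d=1$, $\Lambda=\{1\}$). A \emph{relation} of $\Lambda$ is a vector $k\in\mathbb Q^\Lambda$ with $\sum_\lambda k_\lambda\lambda=0$. There may be infinitely many relations up to scaling, and we can treat only finitely many in one step. We therefore treat the minimal ones. A \emph{circuit} is a non-zero relation whose support is minimal, for inclusion, among the supports of non-zero relations. Let $k$ be a circuit with support $S$ and $r=|S|$.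
\begin{itemize}
\item Every relation $k'$ supported in $S$ is a multiple of $k$: for $\lambda\in S$, the relation $k'-(k'_\lambda/k_\lambda)k$ has support strictly inside $S$, so it is zero.
\item The first coordinates give $\sum_\lambda k_\lambda=0$.
\item $r\ge3$: the case $r=1$ contradicts $\sum k_\lambda=0$, and for $r=2$ the relation reads $k_\lambda(\lambda-\lambda')=0$ with $\lambda\neq\lambda'$.
\end{itemize}

The next lemma finds, for every circuit, the analog of the vector $a(1,2)$ of Section~\ref{sec:model}: a direction $w$ in which one amplitude $\langle w,\lambda\rangle$ dominates all the others in the quadratic sense.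

\begin{lemma}\label{lem:direction}
Let $S$ be the support of a circuit of $\Lambda$. There are $w\in\mathbb R^d$ and $\lambda_*\in S$ such that $0<|\langle w,\lambda\rangle|\le\tau_0$ for all $\lambda\in S$ and
\[
\rho(\langle w,\lambda_*\rangle)\ge2\sum_{\lambda\in S\setminus\{\lambda_*\}}\rho(\langle w,\lambda\rangle).
\]
\end{lemma}

\begin{proof}
Let $k$ be a circuit with support $S$. We first determine which amplitudes are available. The image of the linear map $\mathbb R^d\to\mathbb R^S$, $w\mapsto(\langle w,\lambda\rangle)_{\lambda\in S}$, is the orthogonal complement of the kernel of its transpose, which is the space of real vectors $k'$ with $\sum_{\lambda\in S}k'_\lambda\lambda=0$. The kernel of a rational matrix has a rational basis, so this space is the line spanned by $k$. Hence $\theta\in\mathbb R^S$ is in the image if and only if $\sum k_\lambda\theta_\lambda=0$.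

To make one $|\theta_\lambda|$ large under this constraint, we place it where $|k_\lambda|$ is smallest and give the others the signs that add up. Let $\lambda_*\in S$ minimize $|k_\lambda|$, and put
\[
\theta_\lambda=\operatorname{sgn}k_\lambda\quad(\lambda\ne\lambda_*),\qquad\theta_{\lambda_*}=-\frac1{k_{\lambda_*}}\sum_{\lambda\ne\lambda_*}|k_\lambda| .
\]
Then $\sum k_\lambda\theta_\lambda=0$ and $|\theta_{\lambda_*}|\ge r-1$. If $r\ge4$, this gives $\theta_{\lambda_*}^2\ge3(r-1)$. If $r=3$, order the absolute values as $\kappa_1\le\kappa_2\le\kappa_3$; from $\sum k_\lambda=0$ we get $\kappa_3=\kappa_1+\kappa_2$, so $|\theta_{\lambda_*}|=(\kappa_1+2\kappa_2)/\kappa_1\ge3$ and $\theta_{\lambda_*}^2\ge9\ge3(r-1)$. In both cases $\theta_{\lambda_*}^2\ge3\sum_{\lambda\ne\lambda_*}\theta_\lambda^2$.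

Choose $w'$ with $\langle w',\lambda\rangle=\theta_\lambda$ for $\lambda\in S$ and let $w=aw'$. By \eqref{eq:rho}, $\rho(a\theta_\lambda)/a^2\to2\pi^2\theta_\lambda^2$ as $a\to0$, and $3>2$, so every small $a>0$ works.
\end{proof}

The normalization of the first coordinate is needed. For a pair $\{\lambda,-\lambda\}$ the two amplitudes are opposite for every $w$, and $\rho$ takes the same value at both.

\subsection{The step}

Different circuits need different directions $w$. We give each circuit its own block of new variables, and we add one more block, in the direction of the first coordinate, whose only task is to split every atom, including those that lie in no circuit.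

\begin{proposition}\label{prop:step}
Let $\Lambda\subset\{1\}\times\mathbb Z^{d-1}$ be finite, let $F(s)=\sum_{\lambda\in\Lambda}c_\lambda e(\langle\lambda,s\rangle)$ on $\mathbb T^d$ with all $c_\lambda\ne0$, and let $0<\eta<\|F\|_{p_0}$. There are $N\ge1$, a continuous map $\Phi:\mathbb T^N\to\mathbb R^d$, a non-empty finite set $\Lambda'\subset\Lambda\times\mathbb Z^N$ and coefficients $c'_{(\lambda,\xi)}\ne0$ such that $\pi(s,t)=s+\Phi(t)$ and $F'(s,t)=\sum_{(\lambda,\xi)\in\Lambda'}c'_{(\lambda,\xi)}e(\langle\lambda,s\rangle+\langle\xi,t\rangle)$ satisfy: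
\begin{itemize}
\item[(i)] $\|F'-F\circ\pi\|_{p_0}\le\eta$;
\item[(ii)] $|c'_{(\lambda,\xi)}|\le\frac12|c_\lambda|$ and $\sum_\xi|c'_{(\lambda,\xi)}|^2\le|c_\lambda|^2$;
\item[(iii)] if $k$ is a circuit of $\Lambda$ with support $S$ and $(\lambda,\xi_\lambda)\in\Lambda'$ for each $\lambda\in S$, then $\sum_{\lambda\in S}k_\lambda\xi_\lambda\ne0$.
\end{itemize}
\end{proposition}

\begin{proof}
Let $S_1,\dots,S_q$ be the supports of the circuits of $\Lambda$ (possibly $q=0$). For $1\le b\le q$ let $w_b$ and $\lambda_*^b$ be given by Lemma~\ref{lem:direction} for $S_b$. Let $w_0=(\tau_0,0,\dots,0)$, so that $\langle w_0,\lambda\rangle=\tau_0$ for all $\lambda\in\Lambda$. Fix first $\eta'\in(0,1]$ with $(q+1)2^q\eta'\sum_\lambda|c_\lambda|\le\eta$. Then fix $n$ so large that $(1-\rho(\tau_0))^{n/2}\le\frac12$ and $n\ge n_0(\langle w_b,\lambda\rangle,\eta')$ for all $b\ge1$ and $\lambda\in S_b$.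

Let $N=(q+1)n$, write $t=(t_0,\dots,t_q)$ with blocks $t_b=(t_{b,i})_{1\le i\le n}$, and similarly $\xi=(\xi_0,\dots,\xi_q)$ for $\xi\in\mathbb Z^N$. Put
\[
\Phi(t)=\sum_{b=0}^qw_b\sum_{i=1}^n\cos2\pi t_{b,i}.
\]
The functions in \eqref{eq:Fpi} are then $u_\lambda(t)=\prod_bu_{\lambda,b}(t_b)$ with $u_{\lambda,b}=u_{\langle w_b,\lambda\rangle,n}$. Approximate $u_{\lambda,b}$ with error $\eta'$ by the polynomial $v_{\lambda,b}$ given by Lemma~\ref{lem:trunc}(b) if $b\ge1$ and $\lambda\in S_b$, and by Lemma~\ref{lem:trunc}(a) otherwise. Let $v_\lambda(t)=\prod_bv_{\lambda,b}(t_b)$, let $\Lambda'=\{(\lambda,\xi):\hat v_\lambda(\xi)\ne0\}$ and $c'_{(\lambda,\xi)}=c_\lambda\hat v_\lambda(\xi)$. Thus $F'=\sum_\lambda c_\lambda e(\langle\lambda,s\rangle)v_\lambda(t)$, and $\hat v_\lambda(\xi)=\prod_b\hat v_{\lambda,b}(\xi_b)$.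

(i) We have
\[
u_\lambda-v_\lambda=\sum_{b=0}^q\Big(\prod_{b'<b}v_{\lambda,b'}\Big)(u_{\lambda,b}-v_{\lambda,b})\Big(\prod_{b'>b}u_{\lambda,b'}\Big).
\]
The factors of each term depend on disjoint blocks, so their $L^{p_0}$ norms multiply. As $\|u_{\lambda,b}\|_{p_0}=1$ and $\|v_{\lambda,b}\|_{p_0}\le2$, we get $\|u_\lambda-v_\lambda\|_{p_0}\le(q+1)2^q\eta'$, and (i) follows from \eqref{eq:Fpi} and the choice of $\eta'$. By \eqref{eq:haar}, $\|F\circ\pi\|_{p_0}=\|F\|_{p_0}>\eta$, so $F'\ne0$ and $\Lambda'$ is not empty.

(ii) We have $|\hat v_\lambda|\le|\hat u_\lambda|$ and $\sum_\xi|\hat u_\lambda(\xi)|^2=1$, which is the second inequality. For the first, bound the factors of the blocks $b\ge1$ by $1$, so that $|\hat u_\lambda(\xi)|\le\prod_i|\hat g_{\tau_0}(\xi_{0,i})|$. Now $|\hat g_{\tau_0}(0)|^2=1-\rho(\tau_0)$, and $|\hat g_{\tau_0}(l)|^2\le\rho(\tau_0)\le1-\rho(\tau_0)$ for $l\ne0$ by \eqref{eq:small}. So $|\hat u_\lambda(\xi)|\le(1-\rho(\tau_0))^{n/2}\le\frac12$.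

(iii) Let $S=S_b$ and $\lambda_*=\lambda_*^b$, and suppose that $\sum_{\lambda\in S}k_\lambda\xi_\lambda=0$. We look at block $b$ only. For $\lambda\in S$ let $A_\lambda$ be the set of $i$ such that the coordinate $(b,i)$ of $\xi_\lambda$ is non-zero, and let $\rho_\lambda=\rho(\langle w_b,\lambda\rangle)>0$. If some $i\in A_{\lambda_*}$ belonged to no other $A_\lambda$, the coordinate $(b,i)$ of the sum would be $k_{\lambda_*}$ times a non-zero integer. Hence $|A_{\lambda_*}|\le\sum_{\lambda\ne\lambda_*}|A_\lambda|$. Since $\hat v_\lambda(\xi_\lambda)\ne0$, the coefficient of $v_{\lambda,b}$ at block $b$ of $\xi_\lambda$ is non-zero, so $\big||A_\lambda|-n\rho_\lambda\big|\le\frac14n\rho_\lambda$ for $\lambda\in S$. With Lemma~\ref{lem:direction},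
\[
\tfrac32n\sum_{\lambda\ne\lambda_*}\rho_\lambda\le\tfrac34n\rho_{\lambda_*}\le|A_{\lambda_*}|\le\sum_{\lambda\ne\lambda_*}|A_\lambda|\le\tfrac54n\sum_{\lambda\ne\lambda_*}\rho_\lambda,
\]
which is impossible because $\sum_{\lambda\ne\lambda_*}\rho_\lambda>0$.
\end{proof}

\section{The construction}\label{sec:construction}

Fix $\varepsilon\in(0,\frac14]$ and let $\eta_m=\varepsilon2^{-m-2}$, so that $\sum_{m\ge0}2\eta_m=\varepsilon$. Let $T$ be the shift $(Tx)_i=x_{i+1}$ on $\mathbb C^{\mathbb Z}$. The example will be $T$ with a suitable invariant measure and $f(x)=x_0$.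

\subsection{Rotations, ergodic averages and test functions}

Call $\alpha\in\mathbb T^d$ \emph{free} if $\langle k,\alpha\rangle\ne0$ in $\mathbb T$ for all $k\in\mathbb Z^d\setminus\{0\}$; this says that $1$ and the coordinates of $\alpha$ are rationally independent. The rotation $s\mapsto s+\alpha$ is then ergodic, since it multiplies each non-trivial character by a number different from $1$, so that an invariant $L^2$ function has only a constant Fourier coefficient. If $\alpha$ is free, then $(\alpha,\beta)$ is free for almost every $\beta\in\mathbb T^N$. Indeed, for $l\in\mathbb Z^N\setminus\{0\}$ the map $\beta\mapsto\langle l,\beta\rangle$ sends Haar measure to Haar measure, so $\langle k,\alpha\rangle+\langle l,\beta\rangle=0$ holds only on a null set of $\beta$; there are countably many pairs $(k,l)$; and for $l=0$, $k\neq0$ the equation is excluded by the freeness of $\alpha$.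

The \emph{mean ergodic theorem} says that for a measure-preserving map $R$ and $g\in L^2$, the averages $\frac1M\sum_{j<M}g\circ R^j$ converge in $L^2$ to the orthogonal projection of $g$ onto the invariant functions; $R$ is ergodic if and only if this projection is constant for every $g$.

A limit of ergodic processes need not be ergodic. To keep ergodicity we fix countably many test functions, wait at each stage until their averages are close to their means, and make all later stages follow the present one for that long. The test functions must be chosen before the limit measure is known. Let $\chi_1,\chi_2,\dots$ be an enumeration of the functions $\chi(x)=e(\operatorname{Re}\sum_i\gamma_ix_i)$ on $\mathbb C^{\mathbb Z}$ with $\gamma_i\in\mathbb Q+i\mathbb Q$ and $\gamma_i=0$ for all but finitely many $i$. For $\chi=\chi_l$ let $n_l$ be such that $\gamma_i=0$ for $|i|>n_l$, and let $\kappa_l=2\pi\sum_i|\gamma_i|$. Since $|\chi(x)-\chi(x')|\le2\pi\sum|\gamma_i||x_i-x'_i|$, two processes $X,X'$ on a common probability space satisfy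
\begin{equation}\label{eq:lip}
\mathbb E|\chi_l(T^jX)-\chi_l(T^jX')|\le\kappa_l\max_{|i|\le n_l}\|X_{i+j}-X'_{i+j}\|_1 .
\end{equation}

\begin{lemma}\label{lem:dense}
For every Borel probability measure $\mu$ on $\mathbb C^{\mathbb Z}$ the span of the functions $\chi_l$ is dense in $L^2(\mu)$.
\end{lemma}

\begin{proof}
Let $\varphi\in L^2(\mu)$ be orthogonal to all $\chi_l$. For each $n$, the image of the complex measure $\bar\varphi\mu$ under $x\mapsto(x_{-n},\dots,x_n)$ is a finite measure on $\mathbb C^{2n+1}=\mathbb R^{4n+2}$ whose Fourier transform vanishes on a dense set. The transform is continuous, so it vanishes, and the measure is zero. Thus $\varphi$ is orthogonal to all bounded Borel functions of finitely many coordinates, and these are dense in $L^2(\mu)$.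
\end{proof}

\subsection{The stages}

The data of stage $m$ are a dimension $d_m$, a finite non-empty set $\Lambda_m\subset\{1\}\times\mathbb Z^{d_m-1}$, a polynomial $F_m(s)=\sum_{\lambda\in\Lambda_m}c_\lambda e(\langle\lambda,s\rangle)$ on $\mathbb T^{d_m}$ with
\begin{equation}\label{eq:stage}
0<|c_\lambda|\le2^{-m},\qquad\|F_m\|_{p_0}\ge1-\sum_{i<m}\eta_i,
\end{equation}
and a free point $\alpha_m\in\mathbb T^{d_m}$. At stage $0$ take $d_0=1$, $\Lambda_0=\{1\}$, $F_0(s)=e(s)$ and $\alpha_0$ irrational. For $\lambda\in\Lambda_m$ put $x_m(\lambda)=\langle\lambda,\alpha_m\rangle\in\mathbb T$. Since $\alpha_m$ is free, for integers $k_\lambda$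
\begin{equation}\label{eq:free}
\sum k_\lambda x_m(\lambda)=0\text{ in }\mathbb T\iff\sum k_\lambda\lambda=0;
\end{equation}
in particular the points $x_m(\lambda)$ are distinct. Let $Y_m:\mathbb T^{d_m}\to\mathbb C^{\mathbb Z}$ be the map $Y_m(s)=(F_m(s+j\alpha_m))_{j\in\mathbb Z}$, which satisfies $TY_m(s)=Y_m(s+\alpha_m)$. Given stage $m$, we make four choices in the following order.

\medskip
\noindent\emph{Choice 1: the arcs.} All later frequencies that descend from $\lambda$ will be confined to a small arc around $x_m(\lambda)$. Choose $r_m\in(0,2^{-m-3}]$ so small that the closed arcs $B_m(\lambda)$ of center $x_m(\lambda)$ and radius $r_m$ satisfy: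
\begin{itemize}
\item[(A)] they are pairwise disjoint and, if $m\ge1$ and $\lambda=(\lambda^-,\xi)$ with $\lambda^-\in\Lambda_{m-1}$, then $B_m(\lambda)\subset B_{m-1}(\lambda^-)$;
\item[(B)] for all integers $(k_\lambda)_{\lambda\in\Lambda_m}$ with $|k_\lambda|\le m$ and $\sum k_\lambda\lambda\ne0$, we have $\sum k_\lambda z_\lambda\ne0$ in $\mathbb T$ whenever $z_\lambda\in B_m(\lambda)$ for all $\lambda$.
\end{itemize}
The inclusion in (A) is possible because Choice 4 of the previous stage placed $x_m(\lambda)$ at distance less than $r_{m-1}$ from $x_{m-1}(\lambda^-)$. Condition (B) concerns finitely many vectors $k$; for each of them $\sum k_\lambda x_m(\lambda)\ne0$ by \eqref{eq:free}, and this persists under small moves of the points.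

\medskip
\noindent\emph{Choice 2: the time horizon.} By the mean ergodic theorem for the ergodic rotation by $\alpha_m$, applied to the bounded functions $\chi_l\circ Y_m$, there is $M_m\ge m+1$ with
\begin{equation}\label{eq:average}
\mathbb E\Big|\frac1{M_m}\sum_{j=0}^{M_m-1}\chi_l(T^jY_m)-\mathbb E\chi_l(Y_m)\Big|\le\frac1{m+1}\qquad(1\le l\le m).
\end{equation}
Choose an integer $L_m\ge M_m+n_1+\dots+n_m$, with $L_m>L_{m-1}$ if $m\ge1$.

\medskip
\noindent\emph{Choice 3: the new polynomial.} By \eqref{eq:stage}, $\|F_m\|_{p_0}>\eta_m$, because $\sum_{i\le m}\eta_i<\varepsilon/2<1$. Apply Proposition~\ref{prop:step} to $(\Lambda_m,F_m)$ with $\eta=\eta_m$. It gives $N_m,\Phi_m,\pi_m$, and $\Lambda_{m+1}=\Lambda'$, $F_{m+1}=F'$; put $d_{m+1}=d_m+N_m$. Then \eqref{eq:stage} holds at stage $m+1$ by (ii), (i) and \eqref{eq:haar}.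

\medskip
\noindent\emph{Choice 4: the new rotation.} Choose $\beta_m\in\mathbb T^{N_m}$ such that $\alpha_{m+1}=(\alpha_m,\beta_m)$ is free, $\langle\xi,\beta_m\rangle$ is at distance less than $r_m$ from $0$ for all $(\lambda,\xi)\in\Lambda_{m+1}$, and
\begin{equation}\label{eq:beta}
\sup_{s,t}\big|F_m\circ\pi_m(s,t+j\beta_m)-F_m\circ\pi_m(s,t)\big|\le\eta_m\qquad(|j|\le L_m).
\end{equation}
The last two conditions hold for all $\beta_m$ near $0$, since $\Lambda_{m+1}$ is finite and $F_m\circ\pi_m$ is uniformly continuous, and the first holds for almost every $\beta_m$. As $x_{m+1}(\lambda,\xi)=x_m(\lambda)+\langle\xi,\beta_m\rangle$, the next Choice 1 is possible.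

\subsection{The limit process}

To compare the stages we realize them on one probability space. Let $s_0,t_0,t_1,\dots$ be independent and Haar distributed on $\mathbb T,\mathbb T^{N_0},\mathbb T^{N_1},\dots$, and define
\[
\Theta_0=s_0,\qquad\Theta_{m+1}=(\Theta_m-\Phi_m(t_m),\,t_m)\in\mathbb T^{d_{m+1}}.
\]
Then $\pi_m(\Theta_{m+1})=\Theta_m$. By induction $\Theta_m$ is Haar distributed: $\Theta_m$ is independent of $t_m$, so given $t_m$ the point $\Theta_m-\Phi_m(t_m)$ is Haar distributed. Let
\[
X^{(m)}=Y_m(\Theta_m),\qquad X^{(m)}_j=F_m(\Theta_m+j\alpha_m).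
\]
Each $X^{(m)}$ is a stationary process. Write $\Theta_{m+1}=(s,t)$. Then
\[
X_j^{(m+1)}=F_{m+1}(s+j\alpha_m,t+j\beta_m),\qquad X_j^{(m)}=F_m\circ\pi_m(s+j\alpha_m,t),
\]
and we compare both with $F_m\circ\pi_m(s+j\alpha_m,t+j\beta_m)$. Its $L^{p_0}$ distance to $X_j^{(m+1)}$ is at most $\eta_m$, by Proposition~\ref{prop:step}(i) and the invariance of Haar measure. Its uniform distance to $X_j^{(m)}$ is at most $\eta_m$ for $|j|\le L_m$, by \eqref{eq:beta}. So $\|X_j^{(m+1)}-X_j^{(m)}\|_{p_0}\le2\eta_m$ for $|j|\le L_m$. Since $L_m$ increases to infinity, $X_j=\lim_mX_j^{(m)}$ exists in $L^{p_0}$ for every $j$, and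
\begin{equation}\label{eq:close}
\|X_j-X_j^{(m)}\|_{p_0}\le\delta_m:=\sum_{i\ge m}2\eta_i\qquad(|j|\le L_m),\qquad\delta_0=\varepsilon .
\end{equation}
The finite-dimensional laws of $X=(X_j)_{j\in\mathbb Z}$ are weak limits of those of the $X^{(m)}$, so $X$ is stationary. Let $\mu$ be the law of $X$ on $\mathbb C^{\mathbb Z}$ and $f(x)=x_0$. Then $T$ preserves $\mu$, $f\in L^{p_0}(\mu)$, and $(f\circ T^n)_{n\in\mathbb Z}$ has the law of $X$. Finally let
\[
K_m=\bigcup_{\lambda\in\Lambda_m}B_m(\lambda),\qquad K=\bigcap_{m\ge0}K_m .
\]
By (A) the compact sets $K_m$ decrease, and $K$ is compact.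

\section{Proof of Theorem~\ref{thm:counter}}\label{sec:verif}

\subsection{Ergodicity}

Fix $l$ and let $m\ge l$. For $0\le j<M_m$ and $|i|\le n_l$ we have $|i+j|\le L_m$, so \eqref{eq:lip} and \eqref{eq:close} give $\mathbb E|\chi_l(T^jX)-\chi_l(T^jX^{(m)})|\le\kappa_l\delta_m$. We use this for each term of the average and, with $j=0$, for the mean. With \eqref{eq:average},
\[
\mathbb E\Big|\frac1{M_m}\sum_{j<M_m}\chi_l(T^jX)-\mathbb E\chi_l(X)\Big|\le\frac1{m+1}+2\kappa_l\delta_m\longrightarrow0\qquad(m\to\infty).
\]
Since $M_m\to\infty$, these averages also converge in $L^2(\mu)$ to the projection of $\chi_l$ onto the invariant functions. So the projection of each $\chi_l$ is constant. By Lemma~\ref{lem:dense} the projection of every $g\in L^2(\mu)$ is a limit of constants, hence constant, and $T$ is ergodic.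

\subsection{The spectral measure}

By orthogonality of characters, $\mathbb EX_j^{(m)}\overline{X_0^{(m)}}=\sum_\lambda|c_\lambda|^2e(jx_m(\lambda))$, so the spectral measure of $X^{(m)}$ is $\sigma_m=\sum_{\lambda\in\Lambda_m}|c_\lambda|^2\delta_{x_m(\lambda)}$. Convergence in $L^{p_0}$ implies convergence in $L^2$, so $\int e(jx)\,d\sigma_m\to\int e(jx)\,d\sigma_f$ for every $j$. The total masses are bounded (take $j=0$) and trigonometric polynomials are dense in $C(\mathbb T)$, so $\sigma_m\to\sigma_f$ weakly. Consequently $\sigma_f(O)\le\liminf_m\sigma_m(O)$ for every open set $O$.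

For $m'\ge m$ the measure $\sigma_{m'}$ is carried by $K_{m'}\subset K_m$. Taking $O=\mathbb T\setminus K_m$, we see that $\sigma_f$ is carried by each $K_m$, hence by $K$. It is non-zero, since \eqref{eq:close} with $m=0$ gives $\|f\|_2\ge1-\varepsilon$.

For continuity, let $\lambda\in\Lambda_m$ and let $O$ be the complement of the union of the arcs $B_m(\lambda')$, $\lambda'\ne\lambda$. It is open and contains $B_m(\lambda)$. For $m'\ge m$, an atom of $\sigma_{m'}$ lies in the stage-$m$ arc of its ancestor by (A), so $\sigma_{m'}(O)$ is the sum of the squared moduli of the coefficients of the descendants of $\lambda$ in $\Lambda_{m'}$. By Proposition~\ref{prop:step}(ii), iterated, this sum is at most $|c_\lambda|^2\le4^{-m}$. Hence $\sigma_f(B_m(\lambda))\le4^{-m}$. Every point of $K$ lies in some arc of stage $m$ for every $m$, so $\sigma_f$ has no atoms. This proves (2).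

\subsection{Independence of the limit set}

Let $z_1,\dots,z_l\in K$ be distinct. For each $m$ let $\lambda_i^{(m)}$ be the unique element of $\Lambda_m$ with $z_i\in B_m(\lambda_i^{(m)})$. By (A), $z_i$ also lies in the arc of the parent of $\lambda_i^{(m+1)}$, so this parent is $\lambda_i^{(m)}$ and $\lambda_i^{(m+1)}=(\lambda_i^{(m)},\xi_i^{(m)})$ for some $\xi_i^{(m)}$. Since $r_m\to0$, there is $m_0$ such that $\lambda_1^{(m)},\dots,\lambda_l^{(m)}$ are distinct for $m\ge m_0$. For such $m$ let
\[
V_m=\Big\{k\in\mathbb Q^l:\sum k_i\lambda_i^{(m)}=0\Big\},\qquad\text{so that}\qquad V_{m+1}=\Big\{k\in V_m:\sum k_i\xi_i^{(m)}=0\Big\}.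
\]
Proposition~\ref{prop:step} destroys circuits only, and a combination of circuits may survive a step. But every step lowers the dimension. Suppose $V_m\ne0$ and choose $k\in V_m\setminus\{0\}$ with minimal support. Extended by $0$ to $\Lambda_m$, it is a circuit of $\Lambda_m$, since a non-zero relation with support strictly inside that of $k$ would belong to $V_m$. By Proposition~\ref{prop:step}(iii), $\sum k_i\xi_i^{(m)}\ne0$. So $k\notin V_{m+1}$ and $\dim V_{m+1}<\dim V_m$. Hence $V_m=0$ for $m\ge m_0+l$.

Given $k\in\mathbb Z^l\setminus\{0\}$, take $m\ge m_0+l$ with $m\ge\max_i|k_i|$. Then $\sum k_i\lambda_i^{(m)}\ne0$, and (B), with coefficient $0$ at the other elements of $\Lambda_m$, gives $\sum k_iz_i\ne0$. This proves (1).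

\subsection{The process is not Gaussian}

Since $|X_0^{(0)}|=1$, \eqref{eq:close} with $m=0$ gives (3), and therefore $\big\||f|-1\big\|_2\le\varepsilon\le\frac14$. We show that the modulus of a centered Gaussian vector in the plane cannot be so close to $1$. First, $\mathbb Ef=\lim_m\int F_m=0$, because $0\notin\Lambda_m$. Suppose that $(\operatorname{Re}f,\operatorname{Im}f)$ is Gaussian and let $v=\|f\|_2$. A rotation of the plane diagonalizes the covariance matrix, whose trace is $v^2$. So $|f|^2$ has the law of $v^2(aG_1^2+(1-a)G_2^2)$ with $G_1,G_2$ independent standard normal variables and $a\in[0,1]$. The function $a\mapsto\mathbb E\sqrt{aG_1^2+(1-a)G_2^2}$ is concave, as an average of square roots of affine functions, and symmetric about $\frac12$. Its maximum is therefore the value at $\frac12$, which in polar coordinates is $2^{-1/2}\int_0^\infty r^2e^{-r^2/2}\,dr=\sqrt\pi/2$. Hence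
\[
\big\||f|-1\big\|_2^2=v^2-2\mathbb E|f|+1\ge v^2-\sqrt\pi\,v+1\ge1-\frac\pi4>\frac1{16},
\]
a contradiction.

\subsection{The space}

The space $\mathbb C^{\mathbb Z}$ is Polish, so $(\mathbb C^{\mathbb Z},\mu)$ is standard. It is also non-atomic. An atom would have a finite orbit, since all points of the orbit have the same positive mass, and by ergodicity this orbit would carry $\mu$. Then $f\circ T^n=f$ almost everywhere for some $n\ge1$, so $\int|e(nx)-1|^2\,d\sigma_f=\|f\circ T^n-f\|_2^2=0$, and the non-zero continuous measure $\sigma_f$ would be carried by the finite set $\{x:nx=0\}$. This completes the proof of Theorem~\ref{thm:counter}. \qed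

\section{Functions with finite moments of all orders}\label{sec:moments}

In this section $T$ is an ergodic automorphism of $(\Omega,\mathcal B,\mu)$ and $L^{<\infty}=\bigcap_{p<\infty}L^p(\mu)$, which is closed under products by H\"older's inequality. We follow Section~\ref{sec:guess}: cut $f$ into spectral pieces, show that they have the joint moments of independent variables, and apply the central limit theorem. The goal is the family of identities
\begin{equation}\label{eq:moments}
\mathbb Ef^a\bar f^b=\delta_{ab}\,a!\,\|f\|_2^{2a}\qquad(a,b\ge0,\ a+b\ge1).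
\end{equation}
These are the moments of $Z=\|f\|_2(G_1+iG_2)/\sqrt2$ with $G_1,G_2$ independent standard normal variables: the law of $Z$ is invariant under rotations, which gives $0$ for $a\ne b$, and $(G_1^2+G_2^2)/2$ is exponential of mean $1$, with $a$-th moment $a!$.

\subsection{Spectral facts}

Let $A(\mathbb T)$ be the space of functions $\varphi(x)=\sum\hat\varphi(n)e(nx)$ with $\|\varphi\|_A=\sum|\hat\varphi(n)|<\infty$. It contains $C^\infty(\mathbb T)$. For $g\in L^2(\mu)$ put $\varphi(T)g=\sum\hat\varphi(n)\,g\circ T^n$.
\begin{itemize}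
\item[(S1)] $\|\varphi(T)g\|_p\le\|\varphi\|_A\|g\|_p$ for all $p\ge1$, by the triangle inequality.
\item[(S2)] $\sigma_{\varphi(T)g}=|\varphi|^2\sigma_g$. Indeed, $e(nx)\mapsto g\circ T^n$ extends to an isometry of $L^2(\sigma_g)$ into $L^2(\mu)$ that sends $e(nx)\varphi(x)$ to $(\varphi(T)g)\circ T^n$. In particular $\varphi(T)g=\psi(T)g$ if $\varphi=\psi$ almost everywhere for $\sigma_g$.
\item[(S3)] If $\sigma_g$ is carried by $C$, then $\sigma_{\bar g}$ is carried by $-C$, since $\langle\bar g\circ T^n,\bar g\rangle=\overline{\langle g\circ T^n,g\rangle}$.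
\item[(S4)] If $\sigma_g$ is carried by $C$, $\sigma_{g'}$ is carried by $C'$, and $C\cap C'\subset\{0\}$, then $\mathbb Eg\overline{g'}=\mathbb Eg\,\overline{\mathbb Eg'}$. If $0\notin C$, then $\mathbb Eg=0$.
\end{itemize}
For (S4), the spectral theorem for the unitary operator $g\mapsto g\circ T$ provides orthogonal projections $\Pi(C)$, for Borel $C\subset\mathbb T$, with $\Pi(C)\Pi(C')=\Pi(C\cap C')$, $\Pi(\mathbb T\setminus C)=\mathrm{Id}-\Pi(C)$ and $\sigma_g(C)=\|\Pi(C)g\|_2^2$; and $\Pi(\{0\})$ is the projection onto the invariant functions, so $\Pi(\{0\})g=\mathbb Eg$ by ergodicity. Under the hypotheses, $g=\Pi(C)g$ and $g'=\Pi(C')g'$. Hence $\langle g,g'\rangle=\langle\Pi(C\cap C')g,g'\rangle$ and $\langle\Pi(\{0\})g,g'\rangle=\langle\Pi(\{0\}\cap C\cap C')g,g'\rangle$, and the two right sides agree. The last assertion is $|\mathbb Eg|^2=\sigma_g(\{0\})$.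

The next lemma replaces the rule that eigenvalues multiply when eigenfunctions are multiplied. It is the step that needs products in $L^2$.

\begin{lemma}\label{lem:support}
Let $f_1,\dots,f_r\in L^{<\infty}$ and let $\sigma_{f_i}$ be carried by the non-empty compact set $C_i$. Then the spectral measure of $F=f_1\cdots f_r$ is carried by $C_1+\dots+C_r$.
\end{lemma}

\begin{proof}
The sumset is compact, so it suffices to show that $\sigma_F$ vanishes near each point $z$ outside it. Let $\gamma>0$ be smaller than the distance from $z$ to the sumset. Let $\psi\in C^\infty(\mathbb T)$ be supported within $\gamma/2$ of $z$ and non-zero near $z$, and let $\varphi_i\in C^\infty(\mathbb T)$ equal $1$ on $C_i$ and be supported within $\gamma/(2r)$ of $C_i$. By (S2), $f_i=\varphi_i(T)f_i$, so $f_i\circ T^k=\sum_{n}\hat\varphi_i(n-k)f_i\circ T^n$, with absolute convergence in $L^{2r}$. We multiply these $r$ series, multiply by $\hat\psi(k)$ and sum over $k$: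
\[
\psi(T)F=\sum_{n_1,\dots,n_r}\Big[\sum_k\hat\psi(k)\prod_i\hat\varphi_i(n_i-k)\Big]\prod_if_i\circ T^{n_i}.
\]
The rearrangement is legitimate because, by H\"older's inequality, the $L^2$ norms of all terms add up to at most $\|\psi\|_A\prod_i\|\varphi_i\|_A\|f_i\|_{2r}$. The bracket is the Fourier coefficient at $(n_1,\dots,n_r)$ of the function $\psi(x_1+\dots+x_r)\prod_i\varphi_i(x_i)$ on $\mathbb T^r$. This function is zero: if $\prod\varphi_i(x_i)\ne0$, then $\sum x_i$ is within $\gamma/2$ of the sumset, hence farther than $\gamma/2$ from $z$. So $\int|\psi|^2\,d\sigma_F=\|\psi(T)F\|_2^2=0$.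
\end{proof}

\subsection{Moments of bounded order}

Moments of order at most $m$ see only relations whose coefficients have absolute sum at most $m$. We say that a compact set $C$ has \emph{property $(I_m)$} if $\sum k_ix_i\ne0$ for all distinct $x_i\in C$ and integers $k_i$ with $0<\sum|k_i|\le m$. An independent set can fail $(I_m)$ only because of points of small finite order, which we remove in Section~\ref{sec:torsion}.

\begin{proposition}\label{prop:Im}
Let $m\ge4$ be even, let $f\in L^{<\infty}$, and let $\sigma_f$ be continuous and carried by a compact set $C$ with property $(I_m)$. Then \eqref{eq:moments} holds for $a+b<m$.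
\end{proposition}

\begin{proof}
We may assume $f\ne0$, so $C\neq\emptyset$. Write $\sigma=\sigma_f$.

\emph{The pieces.} To keep the pieces of $f$ in $L^{<\infty}$ we must cut with smooth functions, so we need gaps in $C$. The set $C$ contains no arc, since an arc contains distinct points $x,x+y,x+2y$, and $x-2(x+y)+(x+2y)=0$ contradicts $(I_4)$. So $\mathbb T\setminus C$ is open and dense. Cutting the circle at finer and finer finite subsets of $\mathbb T\setminus C$, we obtain partitions $\mathcal P_0=\{C\},\mathcal P_1,\mathcal P_2,\dots$ of $C$ into finitely many non-empty compact \emph{cells}, each partition refining the previous one, such that the maximal diameter $\Delta_j$ of the cells of $\mathcal P_j$ tends to $0$. For a cell $I$ let $f_I=\varphi_I(T)f$, where $\varphi_I\in C^\infty(\mathbb T)$ takes the value $1$ on $I$ and $0$ on $C\setminus I$. By (S1) and (S2), $f_I\in L^{<\infty}$, $\sigma_{f_I}=\sigma|_I$, $\|f_I\|_2^2=\sigma(I)$, $f_C=f$, and for $I\in\mathcal P_j$ and $j'\ge j$ the function $f_I$ is the sum of the $f_J$ over the cells $J\subset I$ of $\mathcal P_{j'}$.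

For a cell $I$ and $a,b\ge0$, an \emph{$I$-monomial of degree $(a,b)$} is a product of $a$ functions $f_L$ and $b$ functions $\bar f_L$, where the cells $L$ are contained in $I$ and may differ from factor to factor. Let $aI-bI$ be the set of all $x_1+\dots+x_a-x'_1-\dots-x'_b$ with $x_i,x'_i\in I$, which is $\{0\}$ for $a=b=0$. By Lemma~\ref{lem:support} and (S3), the spectral measure of such a monomial is carried by $aI-bI$.

\medskip
\noindent\emph{Step 1: factorization. Fix $j$, and for each $I\in\mathcal P_j$ let $H_I$ be an $I$-monomial of degree $(a_I,b_I)$, with $\sum_I(a_I+b_I)\le m$. Then $\mathbb E\prod_IH_I=\prod_I\mathbb EH_I$.}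

Fix a cell $I_1$, and let $H=H_{I_1}$ and $H'=\prod_{I\ne I_1}H_I$. Then $\sigma_H$ is carried by $a_{I_1}I_1-b_{I_1}I_1$, and $\sigma_{\overline{H'}}$ is carried by $-\sum_{I\ne I_1}(a_II-b_II)$. Let $z$ be a common point of these two sets. Subtracting the two expressions for $z$ and collecting equal points, we get a vanishing integer combination of distinct points of $C$ whose coefficients have absolute sum at most $m$. By $(I_m)$ all these net coefficients are zero. The points of $I_1$ come only from the first expression, so their net coefficients are those of the first expression, and $z=0$. By (S4), $\mathbb EHH'=\mathbb EH\,\mathbb EH'$. Now use induction on the number of cells.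

\medskip
\noindent\emph{Step 2: $\mathbb Ef_I^a\bar f_I^b=0$ if $a\ne b$ and $a+b\le m$.}

If $0\in aI-bI$, collecting equal points gives a vanishing combination whose net coefficients have sum $a-b\ne0$ and absolute sum at most $m$. This contradicts $(I_m)$. So $0\notin aI-bI$, and (S4) applies.

\medskip
\noindent\emph{Step 3: $\sum_{I\in\mathcal P_j}\mathbb E|f_I|^4\to0$ as $j\to\infty$.}

Small variances alone do not give a Gaussian limit, since the pieces might be large on small sets. For eigenfunctions this was excluded because $|f_j|$ was invariant, hence constant. The substitute is that $Q_j=\sum_{I\in\mathcal P_j}|f_I|^2$ is nearly invariant. To draw a conclusion about fourth moments we need $Q_j$ to converge in $L^2$, and we prove this first.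

Expanding $|f_I|^2=|\sum_{J\subset I}f_J|^2$ gives $D_j:=Q_j-Q_{j+1}=\sum f_J\bar f_{J'}$, where the sum is over pairs $J\ne J'$ in $\mathcal P_{j+1}$ contained in a common cell of $\mathcal P_j$. Let $i<j$. Then $\mathbb ED_i\overline{D_j}$ is a sum of terms $\mathbb Ef_J\bar f_{J'}\bar f_Lf_{L'}$ with $J\ne J'$ in $\mathcal P_{i+1}$ and $L,L'$ contained in one cell of $\mathcal P_j$, hence in one cell $M$ of $\mathcal P_{i+1}$. One of $J,J'$ differs from $M$, and among the four factors only one belongs to that cell. By Step 1 for $\mathcal P_{i+1}$, with total degree $4\le m$, the term has the factor $\mathbb Ef_J$ or $\mathbb E\bar f_{J'}$, which is $0$ by Step 2. So the $D_j$ are pairwise orthogonal. The same argument with $L=L'\in\mathcal P_k$ gives $\mathbb ED_i\overline{Q_k}=0$ for $i<k$. Thus $|f|^2=Q_0=Q_k+\sum_{i<k}D_i$ is an orthogonal decomposition in $L^2$, so $\sum_i\|D_i\|_2^2\le\mathbb E|f|^4<\infty$, and $Q_k$ converges in $L^2$ to some $Q$.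

Next, choose $x_I\in I$ and write $f_I\circ T=e(x_I)f_I+y_I$. By (S2), for $I\in\mathcal P_k$,
\[
\|y_I\|_2^2=\int_I|e(x)-e(x_I)|^2\,d\sigma(x)\le(2\pi\Delta_k)^2\sigma(I).
\]
Since $\big||f_I\circ T|^2-|f_I|^2\big|\le2|f_I||y_I|+|y_I|^2$, we get
\[
\|Q_k\circ T-Q_k\|_1\le\sum_{I\in\mathcal P_k}\big(2\|f_I\|_2\|y_I\|_2+\|y_I\|_2^2\big)\le(4\pi\Delta_k+4\pi^2\Delta_k^2)\,\sigma(C)\longrightarrow0 .
\]
So $Q$ is invariant, and by ergodicity it is the constant $\mathbb EQ=\lim\mathbb EQ_k=\sigma(C)$. By Step 1, $\mathbb E|f_I|^2|f_{I'}|^2=\sigma(I)\sigma(I')$ for $I\ne I'$ in $\mathcal P_k$. Therefore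
\[
\sigma(C)^2=\lim_k\mathbb EQ_k^2=\lim_k\Big[\sum_{I\in\mathcal P_k}\mathbb E|f_I|^4+\sigma(C)^2-\sum_{I\in\mathcal P_k}\sigma(I)^2\Big].
\]
It remains to see that $\sum_I\sigma(I)^2\le\sigma(C)\max_{I\in\mathcal P_k}\sigma(I)$ tends to $0$. Here continuity is used. If $\sigma(I_k)\ge c>0$ for cells $I_k\in\mathcal P_k$ and infinitely many $k$, then a limit point $x$ of these cells has mass at least $c$ in each of its neighborhoods, because $\Delta_k\to0$, and $x$ is an atom.

\medskip
\noindent\emph{Step 4: the central limit theorem.}

The pieces $f_I$ are not known to be independent; Step 1 controls only their joint moments up to order $m$. We therefore pass to independent copies. For each $j$ let $(Y_I)_{I\in\mathcal P_j}$ be independent, with $Y_I$ distributed as $f_I$, and let $Y^{(j)}=\sum_IY_I$. Expand $f=\sum_If_I$ and $Y^{(j)}$ by the multinomial formula. By Step 1, $\mathbb E\prod_If_I^{a_I}\bar f_I^{b_I}=\prod_I\mathbb Ef_I^{a_I}\bar f_I^{b_I}=\mathbb E\prod_IY_I^{a_I}\bar Y_I^{b_I}$, and so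
\begin{equation}\label{eq:same}
\mathbb Ef^a\bar f^b=\mathbb E\,(Y^{(j)})^a\,(\overline{Y^{(j)}})^b\qquad(a+b\le m,\ j\ge0).
\end{equation}
Recall \emph{Lyapunov's theorem}: if for each $j$ we have finitely many independent centered real variables whose variances add up to a fixed $v^2>0$, and the sum of their fourth moments tends to $0$ as $j\to\infty$, then their sum converges in law to $N(0,v^2)$. Let $|\omega|=1$. By Step 2, $\mathbb EY_I=\mathbb EY_I^2=0$, so $\operatorname{Re}(\omega Y_I)=\frac12(\omega Y_I+\overline{\omega Y_I})$ is centered with variance $\frac12\mathbb E|Y_I|^2=\frac12\sigma(I)$. The variances add up to $\frac12\|f\|_2^2$, and the fourth moments are controlled by Step 3. So $\operatorname{Re}(\omega Y^{(j)})$ converges in law to $N(0,\frac12\|f\|_2^2)$, which is the law of $\operatorname{Re}(\omega Z)$. Every real linear form on $\mathbb C$ is a multiple of some $z\mapsto\operatorname{Re}(\omega z)$, so $Y^{(j)}\to Z$ in law by the Cram\'er--Wold theorem. Since $m$ is even, \eqref{eq:same} with $a=b=m/2$ shows that $\mathbb E|Y^{(j)}|^m=\mathbb E|f|^m$ for all $j$. Hence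 for $a+b<m$ the variables $(Y^{(j)})^a(\overline{Y^{(j)}})^b$ are uniformly integrable, their means converge to $\mathbb EZ^a\bar Z^b$, and \eqref{eq:same} gives \eqref{eq:moments}.
\end{proof}

\subsection{Points of finite order, and the proof of Theorem~\ref{thm:moments}}\label{sec:torsion}

\begin{lemma}\label{lem:allmoments}
Let $f\in L^{<\infty}$ and let $\sigma_f$ be continuous and carried by an independent compact set $K$. Then \eqref{eq:moments} holds for all $a,b$.
\end{lemma}

\begin{proof}
Let $m\ge4$ be even. The set $A=\{x\in K:kx=0\text{ for some }0<|k|\le m\}$ is finite. We remove from $f$ the part of its spectrum near $A$. This part is small in $L^2$ because $\sigma_f$ is continuous, but we need it small in every $L^p$. By (S1) and interpolation it is enough to cut with functions of bounded norm in $A(\mathbb T)$, and trapezoids have this property.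

For small $\delta>0$ the function $\delta^{-1}1_{[-3\delta/2,3\delta/2]}*1_{[-\delta/2,\delta/2]}$ takes values in $[0,1]$, equals $1$ on $[-\delta,\delta]$ and vanishes outside $[-2\delta,2\delta]$. Its Fourier coefficients are $\delta^{-1}$ times the products of those of the two indicators, so by the Cauchy--Schwarz inequality and Parseval's identity its norm in $A(\mathbb T)$ is at most $\delta^{-1}\sqrt{3\delta}\sqrt\delta=\sqrt3$. Let $\varphi_\delta$ be the sum of its translates by the points of $A$, with $\delta$ so small that their supports are disjoint ($\varphi_\delta=0$ if $A=\emptyset$), and let $g_\delta=\varphi_\delta(T)f$. Then $\|g_\delta\|_2^2=\int\varphi_\delta^2\,d\sigma_f\to\sigma_f(A)=0$ as $\delta\to0$, and $\|g_\delta\|_{2p}\le\sqrt3\,|A|\,\|f\|_{2p}$. By \eqref{eq:interp} between $2$ and $2p$, $g_\delta\to0$ in $L^p$ for every $p\in[2,\infty)$.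

By (S2), $f-g_\delta=(1-\varphi_\delta)(T)f$ has a continuous spectral measure carried by the compact set $C_\delta$ of points of $K$ at distance at least $\delta$ from $A$ ($C_\delta=K$ if $A=\emptyset$). This set has property $(I_m)$. Indeed, let $\sum k_ix_i=0$ with distinct $x_i\in C_\delta$ and $0<\sum|k_i|\le m$. Independence of $K$ gives $k_ix_i=0$ for all $i$, and some $k_i$ satisfies $0<|k_i|\le m$, so $x_i\in A$, which is impossible for a point of $C_\delta$. Proposition~\ref{prop:Im} gives \eqref{eq:moments} for $f-g_\delta$ and $a+b<m$. Both sides are continuous for convergence in all $L^p$, by H\"older's inequality, so \eqref{eq:moments} holds for $f$ and $a+b<m$. Finally $m$ is arbitrary.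
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:moments}]
A finite real combination $\sum_n(a_n\operatorname{Re}f\circ T^n+b_n\operatorname{Im}f\circ T^n)$ equals $\operatorname{Re}g$ with $g=\sum_n(a_n-ib_n)f\circ T^n$. We have $g\in L^{<\infty}$, and $\sigma_g$ is absolutely continuous with respect to $\sigma_f$ by (S2), so Lemma~\ref{lem:allmoments} applies to $g$. Expanding $(\operatorname{Re}g)^n=2^{-n}(g+\bar g)^n$, we find that the odd moments of $\operatorname{Re}g$ vanish and that
\[
\mathbb E(\operatorname{Re}g)^{2a}=4^{-a}\binom{2a}aa!\,\|g\|_2^{2a}=\frac{(2a)!}{2^aa!}\Big(\frac{\|g\|_2^2}2\Big)^a .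
\]
These are the moments of $N(0,\|g\|_2^2/2)$, and a normal law is determined by its moments. So the process is Gaussian and centered. For $|\omega|=1$ the same combination formed with $\omega f$ in place of $f$ is $\operatorname{Re}(\omega g)$, which has the same law since $\|\omega g\|_2=\|g\|_2$. The laws of all such combinations determine the law of the process, so the process is circular.
\end{proof}

\begin{thebibliography}{1}

\bibitem{ncu}
Nicholas Copernicus University,
\texttt{https://www-users.mat.umk.pl/\textasciitilde{}mlem/files/cetds2000.pdf}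

\end{thebibliography}
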